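\title{Colorings without long repetitions: the threshold is the maximum degree}

\begin{abstract}
A vertex coloring of a graph is $k$-nonrepetitive if no path reads a word repeated $k$ times in a row. Let $t(d)$ be the least number of colors that suffices, for some $k$, for all graphs of maximum degree $d$. We prove the conjecture that $t(d)=d$ for every $d\ge 1$. The upper bound comes from the Local Lemma and holds for list colorings. For the lower bound we show that every coloring with $d-1$ colors of a finite $d$-regular graph of large girth contains a path that reads one word alternately backward and forward, as many times as desired. The proof combines an entropy count with a martingale argument for the uniform nonbacktracking walk.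
\end{abstract}

\section{The problem and the results}

Graphs are simple and may be infinite. A \emph{path} is a sequence of distinct vertices in which consecutive vertices are adjacent, and a \emph{coloring} is any map $f$ from the vertex set to a set of colors. Logarithms are natural. Fix an integer $k\ge2$. A path $v_1,\dots,v_{kr}$ with $r\ge 1$ is \emph{$k$-repetitive} if
\[
f(v_i)=f(v_{i+r})=\dots=f(v_{i+(k-1)r})\qquad(1\le i\le r),
\]
that is, if its color sequence is a block of length $r$ written $k$ times. Equivalently, $f(v_j)=f(v_{j+r})$ for $1\le j\le (k-1)r$, so the direction of the path is irrelevant. A coloring with no $k$-repetitive path is \emph{$k$-nonrepetitive}. Let $\pi_k(G)$ be the least number of colors in a $k$-nonrepetitive coloring of $G$, and let $\pi_k(d)$ be the supremum of $\pi_k(G)$ over all graphs $G$ of maximum degree $d$.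

For $k=2$ the case $r=1$ already forces the coloring to be proper. As $k$ grows the condition relaxes: the first $kr$ vertices of a $(k+1)$-repetitive path form a $k$-repetitive path, so $\pi_{k+1}(d)\le\pi_k(d)$. The number
\[
t(d)=\min_{k\ge2}\pi_k(d)
\]
is therefore the eventual value of $\pi_k(d)$: it counts the colors that cannot be saved, however long the tolerated repetitions are. For $d=1$ no path has three vertices, so $\pi_3(1)=1$ and $t(1)=1$. It is known that $t(2)=2$, that $t(d)\ge(d+1)/2$, and, by a result of Alon and Grytczuk, that $t(d)\le d+1$. The problem, which we take from \cite{review}, is to decide the conjecture that $t(d)=d$ for every $d\geq 1$.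

A random coloring suggests this value. With $c$ colors, a fixed path on $kr$ vertices is $k$-repetitive with probability $c^{-(k-1)r}$, and at most $d(d-1)^{kr-2}$ such paths start at a given vertex. The product is a constant times $\bigl((d-1)^k/c^{k-1}\bigr)^r$, and the base is smaller than $1$ for large $k$ exactly when $c>d-1$. So $d$ colors should be enough. The heuristic says nothing about cleverly designed colorings with fewer colors, and excluding those is the main work.

\begin{theorem}\label{thm:main}
We have $t(d)=d$ for every $d\ge1$. More precisely, let $d\ge2$ and $k\geq 2$.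
\begin{itemize}
\item[(a)] If $(d/(d-1))^k\ge 8\sqrt e\,d\,k^2$, in particular if $k\ge 20\,d\log(d+1)$, then $\pi_k(d)\le d$. This holds even if every vertex must be colored from its own list of $d$ colors.
\item[(b)] $\pi_k(d)\ge d$ for every $k\ge2$.
\end{itemize}
\end{theorem}

The repetitions that we find for part (b) have a special shape. A \emph{$k$-zigzag} is a path on $2k\ell$ vertices, for some $\ell\ge1$, whose color sequence is the $k$-fold repetition of a block
\[
(y_0,y_1,\dots,y_{\ell-1},y_\ell,y_{\ell-1},\dots,y_1).
\]
For $\ell=1$ the block is $(y_0,y_1)$. A $k$-zigzag is $k$-repetitive with $r=2\ell$. A \emph{nonbacktracking walk} is a sequence of vertices $v_1,\dots,v_m$ in which consecutive vertices are adjacent and $v_i\ne v_{i+2}$ for all $i$; it \emph{reads} the word $f(v_1)\cdots f(v_m)$. The \emph{girth} of a graph is the length of its shortest cycle. What forces a zigzag is not the number of colors but the number of words.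

\begin{theorem}\label{thm:zigzag}
Let $d\ge3$, $k\ge2$, $1\le\alpha<d-1$ and $C_0\ge1$. There is $M=M(d,k,\alpha,C_0)$ such that the following holds. Let $G$ be a finite $d$-regular graph of girth greater than $M$, let $f$ be a coloring of $G$ with any finite number of colors, and let $A_m$ be the number of words read by nonbacktracking walks with $m$ vertices. If $A_m\le C_0\alpha^m$ for all $1\le m\le M$, then $G$ contains a $k$-zigzag.
\end{theorem}

\begin{corollary}\label{cor:girth}
For all $d\ge3$ and $k\ge2$ there is $g$ such that in every finite $d$-regular graph $G$ of girth greater than $g$, every coloring with at most $d-1$ colors contains a $k$-zigzag. Hence $\pi_k(G)\ge d$ for all these graphs, and $\pi_k(G)=\pi_k(d)=d$ if $k\ge 20\,d\log (d+1)$.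
\end{corollary}

Thus the threshold is $d$ also in the list version, since equal lists are a special case, and also when only zigzags are forbidden. Section~\ref{sec:upper} proves Theorem~\ref{thm:main}(a). Section~\ref{sec:fold} explains where zigzags come from and derives the remaining statements from Theorem~\ref{thm:zigzag}, which is proved in Section~\ref{sec:proof}.

\section{The upper bound}\label{sec:upper}

We use the asymmetric Local Lemma. Let $A_1,\dots,A_n$ be events, and suppose that each $A_i$ is mutually independent of the events $A_j$ with $j\notin\Gamma(i)\cup\{i\}$. If there are numbers $x_i\in[0,1)$ with $\Pr(A_i)\le x_i\prod_{j\in\Gamma(i)}(1-x_j)$ for all $i$, then with positive probability no $A_i$ occurs.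

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $G$ have maximum degree at most $d$, with a list of $d$ colors at each vertex. We may assume that $G$ is finite. Indeed, the product of the lists is compact, the colorings in which a given path is not $k$-repetitive form a closed set, and finitely many such conditions concern a finite subgraph; if finitely many can always be met, then all can be met at once.

Color the vertices independently, each uniformly from its list. For a path $P$ on $kr$ vertices, taken without direction, let $A_P$ be the event that $P$ is $k$-repetitive. Given the first $r$ colors, each of the other $(k-1)r$ vertices must take one prescribed color, so $\Pr(A_P)\le d^{-(k-1)r}$. The event $A_P$ is mutually independent of all $A_Q$ with $Q$ disjoint from $P$.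

At most $m(d-1)^m$ paths on $m\geq 2$ vertices pass through a given vertex $v$. To see this, fix the position of $v$ in the sequence and add the other vertices one at a time, each next to one already placed. The first has at most $d$ choices and each later one at most $d-1$. Each path arises from two sequences, so the number of paths is at most $\frac m2d(d-1)^{m-2}$, and $d\le2(d-1)$.

A path $P$ on $kr$ vertices can afford to lose a constant factor per unit of $r$, so the paths through one vertex should have total weight of order $1/k$. Put $\tau=1/(8k^2)\le1/32$ and $\rho=\tau(d-1)^{-k}$, and give a path $Q$ on $kj$ vertices the weight $x_Q=\rho^j\le 1/32$. The total weight of the paths through a vertex is at most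
\[
\sum_{j\ge1}kj(d-1)^{kj}\rho^j=k\sum_{j\ge1}j\tau^j=\frac{k\tau}{(1-\tau)^2}\le2k\tau=\frac1{4k}.
\]
On $[0,1/2]$ we have $1-x\ge e^{-2x}$, because $e^{-2x}$ is convex and the inequality holds at both ends. Hence
\[
x_P\prod_{Q\text{ meets }P}(1-x_Q)\ \ge\ \rho^r\exp\Bigl(-2\cdot kr\cdot\frac1{4k}\Bigr)=\bigl(\rho e^{-1/2}\bigr)^r .
\]
This is at least $d^{-(k-1)r}$ when $d^{k-1}\ge8\sqrt e\,k^2(d-1)^k$, which is the hypothesis. The Local Lemma gives a $k$-nonrepetitive coloring from the lists.

It remains to treat $k\ge20\,d\lambda$, where $\lambda=\log(d+1)\ge\log3$. Since $\log\frac d{d-1}=-\log(1-\frac1d)\ge\frac1d$, it suffices that $k/d-2\log k\ge\log(8\sqrt e)+\log d$. The left side increases for real $k\ge2d$, so we may take $k=20\,d\lambda$. Using $\log 20<3$, $\log d\le\lambda$, $\log\lambda\le\lambda$, $\log(8\sqrt e)<2.58$ and $8.58<8\log 3$, we get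
\[
2\log k+\log d+\log(8\sqrt e)\le(6+4\lambda)+\lambda+2.58\le13\lambda\le20\lambda=k/d.\qedhere
\]
\end{proof}

\section{Zigzags from branching}\label{sec:fold}

A graph of large girth looks locally like a tree, and every zigzag that we find lies in a tree-like ball. Yet trees themselves need few colors.

\begin{example}[Trees]\label{ex:tree}
By Theorem~\ref{thm:main}(a) with $d=2$, for large $k$ the one-way infinite path has a $k$-nonrepetitive coloring $c_0,c_1,\dots$ with two colors. Root any tree and give the vertices at depth $i$ the color $c_i$. A path on $2kr$ vertices goes first up and then down, so it has $kr$ consecutive vertices along which the depth is monotone. If the path were $2k$-repetitive with block length $r$, these vertices would read a $k$-fold repetition inside $c_0,c_1,\dots$, forward or backward. So the coloring is $2k$-nonrepetitive. For $d\ge4$ it satisfies $A_m\le2^m$ with $2<d-1$. The infinite $d$-regular tree and its finite subtrees show that neither ``finite'' nor ``regular'' can be dropped from Theorem~\ref{thm:zigzag}.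
\end{example}

The lower bound must therefore use an average over the whole graph. The smallest case shows how.

\begin{example}[Cubic graphs, two colors, $k=2$]\label{ex:cubic}
Let $G$ be a finite $3$-regular graph on $n$ vertices without triangles, colored with two colors. For an edge $uv$, draw an arc $u\to v$ if $u$ has a second neighbor of color $f(v)$. Two of the three neighbors of $u$ share a color, so $u$ sends at least two arcs. There are at least $2n$ arcs on $3n/2$ edges, so at least $n/2$ edges carry arcs in both directions. Let $uv$ be one of them, let $v'\ne v$ be a neighbor of $u$ of color $f(v)$, and let $u'\ne u$ be a neighbor of $v$ of color $f(u)$. As $G$ has no triangle, $u'\neq v'$. The path $v',u,v,u'$ reads the block $(f(v),f(u))$ twice, so it is a $2$-zigzag with $\ell=1$.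
\end{example}

The example has three ingredients. Shortage of colors makes vertices \emph{branch}: two different continuations read the same color. An average over a finite regular graph makes both ends of one edge branch. The girth keeps the vertices distinct. It also has two limits. For $d\ge4$ and $d-1$ colors the pigeonhole principle guarantees only $2n$ arcs on $dn/2\ge2n$ edges. And to reach $k=3$ the new edge $uv'$ must again carry both arcs, whereas the count alone allows the $n/2$ good edges to form a perfect matching. Both limits are overcome by replacing edges with long walks, in which the two turning positions can be chosen in many ways. The next two lemmas say what has to be found. We write $w(j)$ for the $j$th vertex of a walk $w$.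

\begin{lemma}\label{lem:girth}
A nonbacktracking walk with fewer edges than the girth has distinct vertices.
\end{lemma}

\begin{proof}
Otherwise take $w(i)=w(j)$ with $i<j$ and $j-i$ minimal. There are no loops and no backtracking, so $j-i\ge3$, and $w(i),\dots,w(j)$ is a cycle shorter than the girth.
\end{proof}

\begin{lemma}[Folding]\label{lem:fold}
Let $w_0,\dots,w_{2k-1}$ be nonbacktracking walks with $N$ vertices that read the same word $z_1\cdots z_N$, and let $1\le a<b\le N$. Suppose that for $0\le i\le 2k-2$,
\begin{itemize}
\item $w_i(a)=w_{i+1}(a)$ and $w_i(a+1)\ne w_{i+1}(a+1)$ if $i$ is even,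
\item $w_i(b)=w_{i+1}(b)$ and $w_i(b-1)\ne w_{i+1}(b-1)$ if $i$ is odd.
\end{itemize}
If the girth exceeds $2k(b-a)$, then the graph contains a $k$-zigzag.
\end{lemma}

\begin{proof}
Put $\ell=b-a$. Follow $w_0$ backward from position $b$ to position $a$, then $w_1$ forward from $a$ to $b$, then $w_2$ backward, and so on until $w_{2k-1}(b)$; see Figure~\ref{fig:zigzag}. Three consecutive vertices of this walk either lie in one $w_i$ or are centered at a turning point, where the outer two are $w_i(a+1)\ne w_{i+1}(a+1)$ or $w_i(b-1)\ne w_{i+1}(b-1)$. So the walk is nonbacktracking. It has $2k\ell$ edges, hence distinct vertices by Lemma~\ref{lem:girth}. Its first $2k\ell$ vertices read the block $(z_b,z_{b-1},\dots,z_{a+1},z_a,z_{a+1},\dots,z_{b-1})$ exactly $k$ times.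
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.32cm]
\draw[gray] plot[mark=*,mark size=1.2pt] coordinates {(1,9) (2,9) (3,9)};
\draw[gray] plot[mark=*,mark size=1.2pt] coordinates {(1,3) (2,3) (3,3)};
\draw[gray] plot[mark=*,mark size=1.2pt] coordinates {(6,12) (7,12) (8,12)};
\draw[gray] plot[mark=*,mark size=1.2pt] coordinates {(6,6) (7,6) (8,6)};
\draw[gray] plot[mark=*,mark size=1.2pt] coordinates {(6,0) (7,0) (8,0)};
\draw[thick] plot[mark=*] coordinates {(6,12) (5,11) (4,10) (3,9) (4,8) (5,7) (6,6) (5,5) (4,4) (3,3) (4,2) (5,1) (6,0)};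
\node at (4.4,11.5) {$w_0$}; \node at (4.7,8.4) {$w_1$};
\node at (4.3,5.4) {$w_2$}; \node at (4.7,2.4) {$w_3$};
\node at (1,-2) {$z_1$}; \node at (2,-2) {$z_2$}; \node at (3,-2) {$z_3$}; \node at (4,-2) {$z_4$};
\node at (5,-2) {$z_5$}; \node at (6,-2) {$z_6$}; \node at (7,-2) {$z_7$}; \node at (8,-2) {$z_8$};
\end{tikzpicture}
\caption{Four walks $w_0,\dots,w_3$, each running from left to right, read the same word $z_1\cdots z_8$, so vertices in one column have one color. The walks $w_0,w_1$ and the walks $w_2,w_3$ agree up to position $a=3$ and part at position $4$; the walks $w_1,w_2$ agree from position $b=6$ on and differ at position $5$. The first $12$ vertices of the thick path, from the top, read $(z_6,z_5,z_4,z_3,z_4,z_5)$ twice.}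
\label{fig:zigzag}
\end{figure}

\begin{remark}\label{rem:hyp}
A $k$-zigzag has the color $y_{\ell-1}$ at positions $\ell$ and $\ell+2$, so it cannot occur if the neighbors of each vertex have distinct colors. In such a coloring of a $d$-regular graph a walk is determined by its first vertex and its word, so $A_m\ge d(d-1)^{m-2}$. The condition $\alpha<d-1$ is what rules this out. The girth condition is needed as well: the complete graph on $d+1$ vertices with one color has $A_m=1$ and no $k$-zigzag when $2k>d+1$.
\end{remark}

With $d-1$ colors the trivial bound $A_m\le(d-1)^m$ just misses the hypothesis of Theorem~\ref{thm:zigzag}. A single forbidden subword closes the gap.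

\begin{proof}[Proof of Corollary~\ref{cor:girth} from Theorem~\ref{thm:zigzag}]
Put $c=d-1\ge2$, $K=2k$, $C_0=c^K$ and $\alpha=(c^K-1)^{1/K}$, so that $1\le\alpha<d-1$. Let $g=\max(K,M(d,k,\alpha,C_0))$, let $G$ have girth greater than $g$, and let $f$ use at most $c$ colors. A monochromatic path on $K$ vertices is a $k$-zigzag with $\ell=1$ and $y_0=y_1$, so assume that there is none. By Lemma~\ref{lem:girth} a nonbacktracking walk with $K$ vertices is a path, so no word read by a nonbacktracking walk has $K$ consecutive equal letters. Cut a word of length $m$ into $\lfloor m/K\rfloor$ blocks of length $K$ and a shorter remainder. Each block has at most $c^K-1$ possible values, so $A_m\le(c^K-1)^{\lfloor m/K\rfloor}c^K\le C_0\alpha^m$. Theorem~\ref{thm:zigzag} gives a $k$-zigzag. Hence $\pi_k(G)\ge d$, and for $k\ge20\,d\log(d+1)$ Theorem~\ref{thm:main}(a) gives $d\le\pi_k(G)\le\pi_k(d)\le d$.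
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Corollary~\ref{cor:girth}]
For $d\ge3$, finite $d$-regular graphs of arbitrarily large girth exist \cite{ES}, so (b) follows from the corollary. For $d=2$, a path on $\max(k,3)$ vertices has maximum degree $2$, and with one color it contains a $k$-repetitive path with $r=1$. Parts (a) and (b) give $t(d)=d$ for $d\ge2$, and $t(1)=1$ was shown in the introduction.
\end{proof}

\section{Proof of Theorem~\ref{thm:zigzag}}\label{sec:proof}

Put $\delta=\log\frac{d-1}\alpha>0$. An edge extends to about $(d-1)^m$ walks with $m$ vertices, and these read at most $C_0\alpha^m$ words. So a random walk keeps about $\delta m$ units of entropy after its first edge and its word are revealed, and this entropy is spent at positions where the walk branches. To apply Lemma~\ref{lem:fold} we need more. A forward branching at $a$ and a backward branching at $b$ must occur on the same walk with $a<b$ (Lemmas~\ref{lem:forward} and~\ref{lem:both}). The walk to which we switch at one end must again branch at the other end (Lemma~\ref{lem:pair}). And the switch must be repeated $2k-1$ times (Lemma~\ref{lem:chain}).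

\subsection{Entropy and the uniform walk}

The entropy of a distribution $(p_x)$ on a finite set is $-\sum_xp_x\log p_x$. For finite random variables, $H(U)$ is the entropy of the law of $U$, and $H(U\mid T)$ is the average, over the values $t$ of $T$, of the entropy of the law of $U$ given $T=t$. Let $H_2(x)=-x\log x-(1-x)\log(1-x)$; it increases on $[0,1/2]$ and tends to $0$ as $x\to 0$. We use the following facts.
\begin{itemize}
\item[(E1)] A distribution on at most $c$ points has entropy at most $\log c$, with equality for the uniform distribution on $c$ points. Also $H(U,T)\le H(U)+H(T)$.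
\item[(E2)] $H(U\mid T)=H(U,T)-H(T)$, and $H(U_1,\dots,U_m\mid T)=\sum_iH(U_i\mid U_1,\dots,U_{i-1},T)$.
\item[(E3)] $H(U\mid T,T')\le H(U\mid T)$.
\item[(E4)] A distribution on at most $d$ points with an atom of mass $1-p>1-\theta\ge1/2$ has entropy at most $H_2(\theta)+\theta\log d$. Indeed, its entropy is $H_2(p)$ plus $p$ times the entropy of the normalized remainder.
\item[(E5)] For $0<\lambda\le1/2$, an $N$-element set has at most $e^{NH_2(\lambda)}$ subsets of size at most $\lambda N$. Indeed, if each element is chosen independently with probability $\lambda$, each such subset has probability at least $\lambda^{\lambda N}(1-\lambda)^{(1-\lambda)N}=e^{-NH_2(\lambda)}$.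
\end{itemize}

Let $G$ be a finite $d$-regular graph on $n$ vertices. For $m\ge2$ let $W_m$ be the set of nonbacktracking walks with $m$ vertices, let $\mu_m$ be the uniform measure on $W_m$, let $(V_1,\dots,V_m)$ be a walk with law $\mu_m$, and let $Z=f(V_1)\cdots f(V_m)$. A walk with at least two vertices extends in exactly $d-1$ ways at each end. Hence $|W_m|=nd(d-1)^{m-2}$, and two further properties hold.
\begin{itemize}
\item[(W1)] Any $j\ge2$ consecutive vertices of the walk have law $\mu_j$, because every element of $W_j$ occurs at the given place in exactly $(d-1)^{m-j}$ walks.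
\item[(W2)] Given $(V_{a-1},V_a)$, the past $(V_1,\dots,V_{a-2})$ and the future $(V_{a+1},\dots,V_m)$ are independent, because each constraint involves at most three consecutive vertices and so any past can be joined to any future.
\end{itemize}
This is where finiteness and regularity enter.

\subsection{Constants and branching}

The constants are chosen in the following order and depend only on $d,k,\alpha,C_0$. Put $\gamma=\delta/(4\log d)$; it will bound the frequency of branching from below. Choose $\xi\in(0,1/4]$ and $\kappa\in(0,1/2]$, and then the branching threshold $\theta\in(0,1/2]$, so small that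
\begin{gather}
H_2(2\xi)+(2\xi+\kappa)\log(d-1)\le\delta/2,\label{c1}\\
H_2(\theta)+\theta\log d\le\delta/4,\qquad\theta\le\xi\gamma/8.\label{c2}
\end{gather}
Put $\eta=\gamma^2\kappa\xi/16$ and $\varepsilon=(\theta/2)^{2k}/(2k)$. Choose the length $N$ of the walks, and then an auxiliary length $R\ge N+2$, so large that
\begin{gather}
\kappa N\ge4,\qquad C_0d^2e^{-\delta N/2}\le\gamma/8,\qquad(4/\theta)N^{3/2}<\varepsilon\eta N^2,\label{c3}\\
R\delta/2\ge(N+2)\log(d-1)+\log C_0 .\label{c4}
\end{gather}
Let $M=\max(R,2kN)$, and let $G$ and $f$ be as in the theorem. Put $s=\lfloor\kappa N\rfloor$. Then $s-1\ge\kappa N-2\ge\kappa N/2$, and $s\le N/2\le N-2$ because $N\ge8$. Forward turns will be sought at positions up to $s$ and backward turns after $s$, so let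
\[
I=\{(a,b):2\le a\le s<b\le N-1\}.
\]

Write $\mu=\mu_N$, with expectation $\mathbb E$. Let $\mathcal P_a$ be the partition of $W_N$ by the value of $(V_1,\dots,V_a,Z)$, and let $\mathcal S_b$ be the partition by the value of $(V_b,\dots,V_N,Z)$. Two walks in one class read the same word and share a prefix or a suffix, which is what Lemma~\ref{lem:fold} asks of $w_i$ and $w_{i+1}$. A class is useful if its walks do not nearly all make the same next step. For $2\le a,b\le N-1$ define indicator variables $X_a$ and $Y_b$, constant on the classes of $\mathcal P_a$ and of $\mathcal S_b$ respectively, as follows: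
\begin{itemize}
\item $X_a=1$ on $u\in\mathcal P_a$ if and only if $\mu(V_{a+1}=x\mid u)\le1-\theta$ for every vertex $x$;
\item $Y_b=1$ on $u\in\mathcal S_b$ if and only if $\mu(V_{b-1}=x\mid u)\le1-\theta$ for every vertex $x$.
\end{itemize}

\subsection{Forward branching at every position}

The total entropy could a priori be spent late in the walk, so that all forward branchings lie to the right of all backward ones. Stationarity excludes this. The uncertainty about the next vertex depends only on how many future colors are known, and it decreases with that number. Comparison with the much longer walks in $W_R$ shows that it stays above $\delta/2$.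

\begin{lemma}\label{lem:forward}
For $2\le a\le N-1$ we have $\mu(X_a=1)\ge\gamma$.
\end{lemma}

\begin{proof}
For $j\ge1$ let $h_j=H\bigl(V_3\mid V_1,V_2,f(V_3),\dots,f(V_{j+2})\bigr)$ under $\mu_{j+2}$. By (E1), $h_j\le\log(d-1)$, and by (W1) and (E3), $h_{j+1}\le h_j$. Under $\mu_m$ and for $2\le a\le m-1$ we claim that
\begin{equation}\label{eq:h}
H(V_{a+1}\mid V_1,\dots,V_a,Z)=h_{m-a}.
\end{equation}
Knowing $V_1,\dots,V_a,Z$ is the same as knowing $V_1,\dots,V_a$ and $f(V_{a+1}),\dots,f(V_m)$. By (W2) the conditional law of $V_{a+1}$ does not change if $V_1,\dots,V_{a-2}$ are removed from this list. By (W1) the walk $(V_{a-1},\dots,V_m)$ has law $\mu_{m-a+2}$, and \eqref{eq:h} follows.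

Take $m=R\le M$. By (E2), \eqref{eq:h} and (E1),
\begin{align*}
\sum_{j=1}^{R-2}h_j&=H(V_3,\dots,V_R\mid V_1,V_2,Z)=\log|W_R|-H(V_1,V_2,Z)\\
&\ge(R-2)\log(d-1)-\log A_R\ \ge\ R\delta-2\log(d-1)-\log C_0 .
\end{align*}
The first $N$ terms on the left are at most $\log(d-1)$ and the others are at most $h_N$, so the sum is at most $N\log(d-1)+Rh_N$. With \eqref{c4} this gives $Rh_N\ge R\delta/2$. Hence $h_j\ge\delta/2$ for all $j\le N$.

Now take $m=N$. On a class of $\mathcal P_a$ with $X_a=0$, the law of $V_{a+1}$ has an atom of mass greater than $1-\theta$, so its entropy is at most $\delta/4$ by (E4) and \eqref{c2}. On any class it is at most $\log d$. Averaging over the classes, $\delta/2\le h_{N-a}\le\delta/4+\mu(X_a=1)\log d$.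
\end{proof}

\subsection{Branching in both directions on one walk}

The mirror image of Lemma~\ref{lem:forward} would not be enough, since two events of probability $\gamma$ may be disjoint. For the backward branchings we need a statement that fails with probability well below $\gamma$. Counting provides one: a walk with few backward branchings has a short description. The count works only if the positions considered cover almost the whole walk, which is why $\kappa$ is small.

\begin{lemma}\label{lem:both}
We have $\sum_{(a,b)\in I}\mu(X_a=Y_b=1)\ge\eta N^2$.
\end{lemma}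

\begin{proof}
Let $S_X=\sum_{a=2}^sX_a$ and $S_Y=\sum_{b=s+1}^{N-1}Y_b$; the sum in the lemma is $\mathbb E[S_XS_Y]$. Let $p=\mu\bigl(S_X\ge\gamma(s-1)/2\bigr)$. Lemma~\ref{lem:forward} and $S_X\le s-1$ give $\gamma(s-1)\le\mathbb ES_X\le\gamma(s-1)/2+p(s-1)$, so $p\ge\gamma/2$.

We show that $\mu(S_Y\le\xi N)\le\gamma/4$. For each class of $\mathcal S_b$ fix a most likely value of $V_{b-1}$, the \emph{prediction}. Let $T$ be the number of $b\in[s+1,N-1]$ with $Y_b=0$ for which $V_{b-1}$ differs from the prediction. On a class with $Y_b=0$ the prediction fails with probability less than $\theta$, so $\mathbb ET\le\theta N$. Markov's inequality and \eqref{c2} give $\mu(T>\xi N)\le\theta/\xi\le\gamma/8$.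

Consider a walk with $S_Y\le\xi N$ and $T\le\xi N$, and let $B$ be the set of $b\in[s+1,N-1]$ such that $Y_b=1$ or the prediction fails. Then $|B|\le2\xi N$. The walk can be rebuilt from right to left from the following data:
\begin{itemize}
\item the last edge $(V_{N-1},V_N)$, with $nd$ choices;
\item the word $Z$, with at most $A_N\le C_0\alpha^N$ choices;
\item the set $B$, with at most $e^{NH_2(2\xi)}$ choices by (E5);
\item for $b\in B$, the choice of $V_{b-1}$ among the $d-1$ neighbors of $V_b$ other than $V_{b+1}$, with at most $(d-1)^{2\xi N}$ choices in total;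
\item the same choice for $V_{s-1},\dots,V_1$, with at most $(d-1)^{\kappa N}$ choices in total.
\end{itemize}
Indeed, let $b$ run from $N-1$ down to $s+1$. At stage $b$ we know $V_b,\dots,V_N$ and $Z$, hence the class in $\mathcal S_b$, and for $b\notin B$ the vertex $V_{b-1}$ is its prediction. Dividing the product of the five bounds by $|W_N|=nd(d-1)^{N-2}$ and using \eqref{c1} and \eqref{c3},
\[
\mu(S_Y\le\xi N,\,T\le\xi N)\le C_0d^2e^{-N[\delta-H_2(2\xi)-(2\xi+\kappa)\log(d-1)]}\le C_0d^2e^{-\delta N/2}\le\gamma/8 .
\]
So $\mu(S_Y\le\xi N)\le\gamma/4$. With probability at least $\gamma/2-\gamma/4$ both $S_X\ge\gamma(s-1)/2$ and $S_Y>\xi N$ hold, and therefore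
\[
\mathbb E[S_XS_Y]\ge\frac\gamma4\cdot\frac{\gamma(s-1)}2\cdot\xi N\ge\frac{\gamma^2\kappa\xi}{16}N^2.\qedhere
\]
\end{proof}

\subsection{Branching inside the set of doubly branching walks}

For $(a,b)\in I$ let $Q_{ab}=\{X_a=Y_b=1\}$. A walk in $Q_{ab}$ has partners in its class of $\mathcal P_a$ with a different vertex at position $a+1$. All these partners might have $Y_b=0$, and then the zigzag ends, as in the discussion after Example~\ref{ex:cubic}. We need partners inside $Q_{ab}$. Call a class $u\in\mathcal P_a$ that meets $Q_{ab}$ \emph{bad} if $\mu(V_{a+1}=x\mid u\cap Q_{ab})>1-\theta/2$ for some $x$. Call a class $u\in\mathcal S_b$ that meets $Q_{ab}$ bad if $\mu(V_{b-1}=x\mid u\cap Q_{ab})>1-\theta/2$ for some $x$. Let $B_{ab}$ be the set of walks in $Q_{ab}$ that lie in a bad class of $\mathcal P_a$ or of $\mathcal S_b$.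

On a bad class of $\mathcal P_a$, learning $V_{a+1}$ changes the conditional probability of $Y_b=1$ substantially. But for fixed $b$ this probability is a bounded martingale as the vertices are revealed one by one, so it can move substantially at few steps only. The next lemma makes the first sentence precise.

\begin{lemma}\label{lem:info}
Let $u$ and $E$ be events with $\pi=\mu(E\mid u)>0$, and let $V$ be a random variable with $\mu(V=x\mid u)\le1-\theta$ for all $x$. For each value $y$ of $V$ on $u$ put $q(y)=\mu(V=y\mid u)$ and $\pi(y)=\mu(E\mid u,V=y)$. If $\mu(V=x\mid u\cap E)>1-\theta/2$ for some $x$, then $\sum_yq(y)\,|\pi(y)-\pi|>\theta\pi/2$.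
\end{lemma}

\begin{proof}
Since $\mu(V=y\mid u\cap E)=q(y)\pi(y)/\pi$, we have $\sum_{y\ne x}q(y)\pi(y)<\theta\pi/2$. Also $\sum_{y\ne x}q(y)\ge\theta$. Hence $\sum_{y\ne x}q(y)(\pi-\pi(y))>\theta\pi-\theta\pi/2$.
\end{proof}

\begin{lemma}\label{lem:pair}
There is $(a,b)\in I$ with $\mu(B_{ab})<\varepsilon\,\mu(Q_{ab})$.
\end{lemma}

\begin{proof}
For a partition $\mathcal A$, let $\mathbb E[Y\mid\mathcal A]$ be the function whose value on each class is the average of $Y$ over that class. Put
\[
D_{ab}=\mathbb E[Y_b\mid\mathcal P_{a+1}]-\mathbb E[Y_b\mid\mathcal P_a],\qquad D'_{ab}=\mathbb E[X_a\mid\mathcal S_{b-1}]-\mathbb E[X_a\mid\mathcal S_b].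
\]
Fix $b$ and let $F_a=\mathbb E[Y_b\mid\mathcal P_a]\in[0,1]$. Since $\mathcal P_{a+1}$ refines $\mathcal P_a$, the average of $F_{a+1}$ over a class of $\mathcal P_a$ is the value of $F_a$ there. Thus $\mathbb E[F_aF_{a+1}]=\mathbb EF_a^2$ and $\mathbb ED_{ab}^2=\mathbb EF_{a+1}^2-\mathbb EF_a^2$. The sum over $a$ telescopes to at most $1$, and the Cauchy--Schwarz inequality gives $\sum_{a=2}^s\mathbb E|D_{ab}|\le\sqrt N\bigl(\sum_a\mathbb ED_{ab}^2\bigr)^{1/2}\le\sqrt N$. Since $\mathcal S_{b-1}$ refines $\mathcal S_b$, the same computation gives $\sum_{b=s+1}^{N-1}\mathbb E|D'_{ab}|\le\sqrt N$ for fixed $a$. Therefore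
\begin{equation}\label{eq:mart}
\sum_{(a,b)\in I}\mathbb E\bigl(|D_{ab}|+|D'_{ab}|\bigr)\le2N^{3/2}.
\end{equation}

Fix $(a,b)\in I$ and a bad class $u\in\mathcal P_a$. It meets $Q_{ab}$, so $X_a=1$ on all of $u$ and $u\cap Q_{ab}=u\cap E$ for $E=\{Y_b=1\}$. Apply Lemma~\ref{lem:info} with $V=V_{a+1}$. The sets $u\cap\{V_{a+1}=y\}$ are the classes of $\mathcal P_{a+1}$ inside $u$, and $D_{ab}=\pi(y)-\pi$ on them. So the average of $|D_{ab}|$ over $u$ exceeds $\theta\pi/2$, while $\mu(u\cap Q_{ab})=\mu(u)\pi$. Summing over the bad classes of $\mathcal P_a$, we see that they cover measure at most $(2/\theta)\,\mathbb E|D_{ab}|$ of $Q_{ab}$. For a bad class of $\mathcal S_b$ apply Lemma~\ref{lem:info} with $V=V_{b-1}$ and $E=\{X_a=1\}$; these classes cover measure at most $(2/\theta)\,\mathbb E|D'_{ab}|$ of $Q_{ab}$. By \eqref{eq:mart}, \eqref{c3} and Lemma~\ref{lem:both},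
\[
\sum_{(a,b)\in I}\mu(B_{ab})\le\frac4\theta N^{3/2}<\varepsilon\eta N^2\le\varepsilon\sum_{(a,b)\in I}\mu(Q_{ab}),
\]
and the strict inequality holds for at least one pair.
\end{proof}

The freedom to choose among order $N^2$ pairs, against a loss of order $N^{3/2}$, is what long walks offer and single edges do not.

\subsection{Alternating chains}

Fix $(a,b)$ as in Lemma~\ref{lem:pair}. Then $Q=Q_{ab}$ is not empty. Let $\nu=\mu(\,\cdot\mid Q)$ and $\beta=\nu(B_{ab})<\varepsilon$. For $w,w'\in Q$, say that $w'$ is obtained from $w$ by a \emph{$\mathcal P$-move} if both lie in one class of $\mathcal P_a$ and $w(a+1)\ne w'(a+1)$, and by an \emph{$\mathcal S$-move} if both lie in one class of $\mathcal S_b$ and $w(b-1)\ne w'(b-1)$. A walk outside $B_{ab}$ admits both moves, but the move may lead into $B_{ab}$, or to a walk that gets stuck later. Each further step enlarges the set of such walks by a factor of at most $2/\theta$, and $\varepsilon$ was chosen to absorb $2k$ such factors.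

\begin{lemma}\label{lem:chain}
There are walks $w_0,\dots,w_{2k-1}\in Q$ such that $w_{i+1}$ is obtained from $w_i$ by a $\mathcal P$-move for even $i$ and by an $\mathcal S$-move for odd $i$.
\end{lemma}

\begin{proof}
For $j\ge0$ let $E_j^{\mathcal P}$ be the set of $w\in Q$ from which no sequence of $j$ alternating moves beginning with a $\mathcal P$-move can be made, and let $E_j^{\mathcal S}$ be the same set for sequences beginning with an $\mathcal S$-move. Put $e_j=\max\bigl(\nu(E_j^{\mathcal P}),\nu(E_j^{\mathcal S})\bigr)$, so $e_0=0$.

Let $u\in\mathcal P_a$ be a class that is not bad and contains some $w\in E_{j+1}^{\mathcal P}$. Every $w'\in u\cap Q$ with $w'(a+1)\ne w(a+1)$ lies in $E_j^{\mathcal S}$, since otherwise the move from $w$ to $w'$ would begin a sequence of $j+1$ alternating moves. As $u$ is not bad, these $w'$ form a fraction at least $\theta/2$ of $u\cap Q$, so $\nu(u)\le(2/\theta)\,\nu(u\cap E_j^{\mathcal S})$. Summing over such classes and adding the bad ones gives $\nu(E_{j+1}^{\mathcal P})\le\beta+(2/\theta)e_j$. With $\mathcal S_b$ and position $b-1$ in place of $\mathcal P_a$ and position $a+1$, the argument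 gives the same bound for $\nu(E_{j+1}^{\mathcal S})$. By induction $e_j\le\beta\sum_{i<j}(2/\theta)^i$, so
\[
e_{2k-1}\le 2k\,(2/\theta)^{2k}\beta<2k\,(2/\theta)^{2k}\varepsilon=1 .
\]
Any $w_0\in Q\setminus E^{\mathcal P}_{2k-1}$ starts a sequence as required.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zigzag}]
Take the walks of Lemma~\ref{lem:chain}. The word is constant on every class of $\mathcal P_a$ and of $\mathcal S_b$, so all $w_i$ read the same word. A $\mathcal P$-move keeps the vertex at position $a$ and changes the vertex at position $a+1$; an $\mathcal S$-move keeps position $b$ and changes position $b-1$. Finally $a<b$, and the girth exceeds $M\ge2kN\ge2k(b-a)$. Lemma~\ref{lem:fold} gives a $k$-zigzag.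
\end{proof}

The girth was used only in this last step. The bound on $A_m$ was used twice, for $m=R$ in Lemma~\ref{lem:forward} and for $m=N$ in Lemma~\ref{lem:both}, and the number of colors played no other role.

\begin{thebibliography}{9}

\bibitem{ES}
Erd\H{o}s and Sachs, 1963.

\bibitem{review}
\emph{Review Article},
\texttt{https://www2.math.ethz.ch/\allowbreak EMIS/\allowbreak journals/\allowbreak HOA/\allowbreak IJMMS/\allowbreak Volume2007/\allowbreak 074639.pdf}

\end{thebibliography}
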